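\title{The dimension of the local ring of an arc space at a stable point}

\begin{abstract}
Let $X$ be a variety over a perfect field and let $P$ be a stable point of its arc space $X_\infty$. The local ring $\mathcal{O}_{X_\infty,P}$ is in general not Noetherian, while its completion is. We prove that the two rings have the same Krull dimension. We also show that $\operatorname{Spec}\mathcal{O}_{X_\infty,P}$ is a Noetherian space, that Krull's height theorem holds in $\mathcal{O}_{X_\infty,P}$, and that, among the arcs whose generic point lands in the regular locus of $X$, the stable ones are exactly those at which the local ring, or its completion, has finite dimension. The proof attaches a scheme of finite type to each prime of the local ring and compares these schemes at two adjacent primes by Weierstrass preparation over a complete valuation ring of rank one.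
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Throughout, $k$ is a perfect field, and a \emph{variety} is a reduced separated scheme of finite type over $k$. Let $X$ be a variety with irreducible components $X^1,\dots,X^c$. The \emph{space of arcs} $X_\infty$ is the $k$-scheme that represents the functor $A\mapsto\operatorname{Hom}_k(\operatorname{Spec}A[[t]],X)$ on $k$-algebras. Equivalently, $X_\infty=\varprojlim_n X_n$, where the jet scheme $X_n$ represents $A\mapsto\operatorname{Hom}_k(\operatorname{Spec}A[t]/(t^{n+1}),X)$. If $X\subset\mathbb{A}^N$ is closed, with ideal $I(X)\subset k[z_1,\dots,z_N]$, an arc over $A$ is a tuple of power series $z_j=\sum_i z_j^{(i)}t^i$ on which $I(X)$ vanishes. Expanding $b(z)=\sum_i b^{(i)}t^i$ for a polynomial $b$, where $b^{(i)}$ is a polynomial in the $z_j^{(l)}$ with $l\le i$, we get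
\[
\mathcal{O}(X_\infty)=k\bigl[z_j^{(i)}:1\le j\le N,\ i\ge0\bigr]\big/\bigl(b^{(i)}: b\in I(X),\ i\ge 0\bigr),
\]
a ring with infinitely many generators and infinitely many relations. For a closed subscheme $Y\subset X$ we regard $Y_\infty$ as a closed subset of $X_\infty$.

\begin{definition}\label{def:stable}
For $P\in X_\infty$ let $Z(P)$ be the closure of $\{P\}$ in $X_\infty$. The point $P$ is \emph{stable} if
\begin{enumerate}
\item[(i)] $Z(P)$ is not contained in $\bigcup_{i=1}^c(\operatorname{Sing}X^i)_\infty$, and
\item[(ii)] there is an affine open subscheme $W_0\subset X_\infty$ such that $Z(P)\cap W_0$ is a nonempty closed subset of $W_0$ whose ideal is the radical of a finitely generated ideal.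
\end{enumerate}
\end{definition}

Condition (ii) says that the irreducible set $Z(P)$ is cut out, near its generic point, by finitely many equations. The dimension of $\mathcal{O}_{X_\infty,P}$ is the supremum of the lengths of chains of irreducible closed subsets of $X_\infty$ that begin with $Z(P)$, that is, the codimension of $Z(P)$. For $X=\mathbb{A}^1$ we have $\mathcal{O}(X_\infty)=k[x^{(0)},x^{(1)},\dots]$. The prime $P_m=(x^{(0)},\dots,x^{(m-1)})$, the generic arc of order $m$, is stable. Its local ring is the localization of $K[x^{(0)},\dots,x^{(m-1)}]$ at the origin, where $K=k(x^{(i)}:i\ge m)$; this ring and its completion $K[[x^{(0)},\dots,x^{(m-1)}]]$ both have dimension $m$. At the zero arc $\bigcup_m P_m$, on the other hand, the local ring has infinite dimension.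

For a local ring $(R,\mathfrak{m})$ put $\widehat{R}=\varprojlim_n R/\mathfrak{m}^n$. The following facts are known. At a stable point $P$ the ring $\mathcal{O}_{X_\infty,P}$ is irreducible of finite dimension, but in general it is neither reduced nor Noetherian; its completion is isomorphic to the completion of $\mathcal{O}_{(X_\infty)_{\mathrm{red}},P}$ and is Noetherian. So a stable point has two natural dimensions, and the following question is posed in \cite{source}:
\begin{quote}
\emph{Given a variety $X$ and a stable point $P$ of $X_\infty$, is it true that $\dim\mathcal{O}_{X_\infty,P}=\dim\widehat{\mathcal{O}_{X_\infty,P}}$?}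
\end{quote}

For a Noetherian local ring the equality holds, and the example of $\mathbb{A}^1$ suggests the answer yes. But the properties just listed do not force it. One inequality is formal: $\dim R\ge\dim\widehat{R}$ for every local ring whose completion is Noetherian (Lemma~\ref{lem:completion}). The other can fail. The ring $R=\bigcup_{n\ge1}k[[s^{1/n}]]$ is a local domain in which every nonzero element is $s^\alpha$ times a unit, with $\alpha\in\mathbb{Q}_{\ge0}$. Its only primes are $0$ and $\mathfrak{m}=\sqrt{(s)}$, so $\dim R=1$; but $s^\alpha=s^{\alpha/2}s^{\alpha/2}$ gives $\mathfrak{m}=\mathfrak{m}^2$, so $\widehat{R}=k$. A non-Noetherian local ring may have primes that its completion does not see, and the problem is to show that this loses no dimension on an arc space.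

\subsection*{Results}
A point $Q\in X_\infty$ with residue field $\kappa(Q)$ corresponds to an arc $\gamma_Q\colon\operatorname{Spec}\kappa(Q)[[t]]\to X$. We write $\eta_Q\in X$ for the image of the generic point of $\operatorname{Spec}\kappa(Q)[[t]]$. A \emph{generization} of $P$ is a point $Q$ with $P\in Z(Q)$; these points are the primes of $\mathcal{O}_{X_\infty,P}$.

\begin{theorem}\label{thm:main}
Let $X$ be a variety over a perfect field $k$ and let $P$ be a stable point of $X_\infty$. Then
\[
\dim\mathcal{O}_{X_\infty,P}=\dim\widehat{\mathcal{O}_{X_\infty,P}}.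
\]
Moreover $\operatorname{Spec}\mathcal{O}_{X_\infty,P}$ is a Noetherian space, and the common dimension equals $\dim\mathcal{O}_{\mathcal{M},p}$ for an explicit point $p$ of an explicit $k$-scheme $\mathcal{M}$ of finite type.
\end{theorem}

The scheme $\mathcal{M}$ and the point $p$ are the $\mathcal{M}^e_a$ and $p_a(P)$ of Section~\ref{sec:models}, for $a$ large.

\begin{theorem}\label{thm:complements}
Let $X$ be a variety over a perfect field $k$.
\begin{enumerate}
\item[(a)] Let $P\in X_\infty$ be a point such that $\eta_P$ lies in the regular locus of $X$ (every stable point has this property). Then $\dim\mathcal{O}_{X_\infty,P}=\dim\widehat{\mathcal{O}_{X_\infty,P}}$ in $\mathbb{N}\cup\{\infty\}$, and the following are equivalent: $P$ is stable; $\dim\mathcal{O}_{X_\infty,P}<\infty$; $\dim\widehat{\mathcal{O}_{X_\infty,P}}<\infty$.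
\item[(b)] Let $P$ be stable and let $R=\mathcal{O}_{X_\infty,P}$, with maximal ideal $\mathfrak{m}$. Every generization $Q$ of $P$ is stable, so $\dim R_Q=\dim\widehat{R_Q}$ for every prime $Q$ of $R$. Krull's height theorem holds in $R$: a prime minimal over an ideal generated by $i$ elements has height at most $i$. The dimension of $R$ is the least number of elements that generate an ideal with radical $\mathfrak{m}$.
\end{enumerate}
\end{theorem}

The known facts recalled above are not used in the proofs; the finiteness of the dimension and the Noetherianity of the completion come out along the way (Lemma~\ref{lem:generizations} and Proposition~\ref{prop:hat}).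

\subsection*{The method}
Near the arc of $P$ we replace $X$ by a complete intersection $f(x,y)=0$ whose Jacobian determinant $\Delta=\det(\partial f/\partial y)$ does not vanish identically along the arc. Over a ring $A$ in which Weierstrass preparation is available, an arc $\gamma$ has $\Delta(\gamma)=q\cdot\text{unit}$ with $q$ a monic polynomial, and Newton's method shows that $\gamma$ is determined by $q$, by finitely many coefficients subject to finitely many equations, and by a free tail. The finite part is a scheme of finite type, the \emph{model}. Weierstrass preparation holds when $A$ is local with nilpotent maximal ideal, so the model computes $\widehat{R}$. It does not hold over $R$ itself. But two adjacent primes $Q\subsetneq Q'$ of $R$ are the generic and the closed point of a complete valuation ring of rank one, and there it holds again. At the generic point $q$ factors as $t^m q_2$ with $q_2(0)\ne0$, and by the Chinese remainder theorem the model of $Q'$ splits, \'etale locally, as a product in which the model of $Q$ is a factor. Hence the dimension of the model grows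 by at least one at each step of a saturated chain of primes, and $\dim R\le\dim\widehat{R}$. Section~\ref{sec:cone} carries this out by hand on a quadric cone.

\subsection*{Conventions on arcs}
For an arc $\gamma$ over $A$ on an affine scheme and a function $b$ we write $b(\gamma)=\sum_i b^{(i)}(\gamma)t^i\in A[[t]]$. If $\gamma\in X(A[[t]])$ and $A\to K$ is a homomorphism to a field, the arc $\gamma_K$ is a $K$-point of $X_\infty$, and we say that it \emph{induces} its image $Q\in X_\infty$. We use two facts. If $U\subset X$ is an affine open subset, then $U_\infty$ is an affine open subscheme of $X_\infty$, namely the preimage of $U$ under $X_\infty\to X_0=X$; it contains $Q$ if and only if $\gamma_Q$ sends the closed point into $U$. If $Y\subset X$ is closed, then $Q\in Y_\infty$ if and only if $\eta_Q\in Y$, because in an affine chart $\eta_Q$ is the kernel of $\gamma_Q^*$ into the domain $\kappa(Q)[[t]]$.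

\section{Completion, Weierstrass division, valuation rings}\label{sec:tools}

The three lemmas of this section hold without Noetherian hypotheses, which is why we prove them. For Noetherian local rings we use the following textbook facts. The dimension of $(O,\mathfrak{n})$ is the degree of the Hilbert--Samuel polynomial $n\mapsto\operatorname{length}(O/\mathfrak{n}^n)$; it is also the least number of generators of an $\mathfrak{n}$-primary ideal, so that $\dim O/gO\ge\dim O-1$ for $g\in\mathfrak{n}$. For a flat local homomorphism $O\to O'$ of Noetherian local rings, $\dim O'=\dim O+\dim O'/\mathfrak{n}O'$.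

\begin{lemma}\label{lem:completion}
Let $(R,\mathfrak{m})$ be a local ring and $K_n=\ker(\widehat{R}\to R/\mathfrak{m}^n)$.
\begin{enumerate}
\item[(a)] The ring $\widehat{R}$ is local with maximal ideal $\widehat{\mathfrak{m}}=K_1$. Moreover $K_nK_l\subset K_{n+l}$, $\bigcap_nK_n=0$, and $K_n/K_{n+1}=\mathfrak{m}^n/\mathfrak{m}^{n+1}$.
\item[(b)] If finitely many elements $s_1,\dots,s_\rho\in\mathfrak{m}$ span $\mathfrak{m}/\mathfrak{m}^2$, then $K_n=(s_1,\dots,s_\rho)^n\widehat{R}$. In particular $\widehat{\mathfrak{m}}=\mathfrak{m}\widehat{R}$ and $\widehat{R}/\widehat{\mathfrak{m}}^n=R/\mathfrak{m}^n$.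
\item[(c)] If $\widehat{R}$ is Noetherian, then $\widehat{\mathfrak{m}}=\mathfrak{m}\widehat{R}$ and $\dim R\ge\dim\widehat{R}$.
\item[(d)] If $\widehat{R}$ is Noetherian and $g_1,\dots,g_i\in R$ generate an ideal with radical $\mathfrak{m}$, then $\dim\widehat{R}\le i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An element outside $K_1$ is a unit in each $R/\mathfrak{m}^n$, and the inverses are compatible. Elements of $K_n$ and $K_l$ are represented modulo $K_{n+l}$ by elements of $\mathfrak{m}^n$ and $\mathfrak{m}^l$, whence $K_nK_l\subset K_{n+l}$. The last two statements hold because $\widehat{R}$ is the inverse limit and surjects onto each $R/\mathfrak{m}^n$.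

(b) Put $\mathfrak{s}=(s_1,\dots,s_\rho)\subset R$. From $\mathfrak{m}=\mathfrak{s}+\mathfrak{m}^2$ we get $\mathfrak{m}^N=\mathfrak{s}^N+\mathfrak{m}^{N+1}$. Given $\phi\in K_n$, part (a) lets us choose $w_N\in\mathfrak{s}^N$ for $N=n,n+1,\dots$ with $\phi-w_n-\dots-w_N\in K_{N+1}$. Write $w_N=\sum_\mu\mu\,c_{\mu,N}$, where $\mu$ runs over the monomials of degree $n$ in the $s_j$ and $c_{\mu,N}\in\mathfrak{m}^{N-n}$. The series $c_\mu=\sum_Nc_{\mu,N}$ converge in $\widehat{R}$, and $\phi=\sum_\mu\mu\,c_\mu$.

(c) The ideal $K_1$ is finitely generated and $K_1^2\subset K_2$, so $\mathfrak{m}/\mathfrak{m}^2=K_1/K_2$ is finite-dimensional and (b) gives $\widehat{\mathfrak{m}}=\mathfrak{m}\widehat{R}$. Let $n=\dim\widehat{R}$. We build primes $\mathfrak{p}_0\subset\dots\subset\mathfrak{p}_n$ of $\widehat{R}$ with $\dim\widehat{R}/\mathfrak{p}_i\ge n-i$ whose contractions to $R$ are distinct. Choose $\mathfrak{p}_0$ with $\dim\widehat{R}/\mathfrak{p}_0=n$. If $i<n$, then $\mathfrak{p}_i\ne\widehat{\mathfrak{m}}=\mathfrak{m}\widehat{R}$, so some $g\in\mathfrak{m}$ has image outside $\mathfrak{p}_i$.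 Since $\dim\widehat{R}/(\mathfrak{p}_i+g\widehat{R})\ge n-i-1$, there is a prime $\mathfrak{p}_{i+1}\supset\mathfrak{p}_i+g\widehat{R}$ with $\dim\widehat{R}/\mathfrak{p}_{i+1}\ge n-i-1$. The element $g$ lies in the contraction of $\mathfrak{p}_{i+1}$ and not in that of $\mathfrak{p}_i$.

(d) If a prime $\mathfrak{p}$ of $\widehat{R}$ contains $g_1,\dots,g_i$, its contraction to $R$ is $\mathfrak{m}$, so $\mathfrak{p}\supset\mathfrak{m}\widehat{R}=\widehat{\mathfrak{m}}$ by (c). Thus $(g_1,\dots,g_i)\widehat{R}$ is $\widehat{\mathfrak{m}}$-primary.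
\end{proof}

A ring $A$ is \emph{$\mathfrak{a}$-adically complete} if $A\to\varprojlim_nA/\mathfrak{a}^n$ is an isomorphism (this includes separatedness). Then $1+\mathfrak{a}$ consists of units. Three cases occur below: $\mathfrak{a}=0$ in any ring, $\mathfrak{a}$ the nilpotent maximal ideal of a local ring, and $\mathfrak{a}=\pi V$ in the ring $V$ of Lemma~\ref{lem:valuation}.

\begin{lemma}[Weierstrass division and preparation]\label{lem:weierstrass}
Let $A$ be $\mathfrak{a}$-adically complete and let $g=\sum_ig_it^i\in A[[t]]$ with $g_i\in\mathfrak{a}$ for $i<m$ and $g_m\in A^*$. Then $g$ is a nonzerodivisor and $A[[t]]=gA[[t]]\oplus\bigoplus_{i<m}At^i$. There is a unique monic $q\in A[t]$ of degree $m$ such that $g$ is $q$ times a unit of $A[[t]]$, and $q\equiv t^m\bmod\mathfrak{a}$.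
\end{lemma}

\begin{proof}
For $\phi\in A[[t]]$ write $\phi=\phi_{<m}+t^m\tau(\phi)$ with $\phi_{<m}$ a polynomial of degree less than $m$. The series $u=\tau(g)$ is a unit, since its constant term is $g_m$. An equation $\phi=gb+\rho$ with $\deg\rho<m$ holds for some (then unique) $\rho$ if and only if
\[
\tau(\phi)=\tau(g_{<m}b)+ub=(1+\theta)(ub),\qquad\text{where }\theta(b')=\tau(g_{<m}u^{-1}b').
\]
The polynomial $g_{<m}$ has coefficients in $\mathfrak{a}$, so $\theta$ maps series with coefficients in $\mathfrak{a}^n$ to series with coefficients in $\mathfrak{a}^{n+1}$. As $A[[t]]=\varprojlim_n(A/\mathfrak{a}^n)[[t]]$, the operator $1+\theta$ has the inverse $\sum_n(-\theta)^n$. So $b$ and $\rho$ exist and are unique; for $\phi=0$ this says that $gb=0$ implies $b=0$.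

Divide $t^m=gb+\rho$. Modulo $\mathfrak{a}$ we have $\bar g=t^m\bar u$, hence also $t^m=\bar g\bar u^{-1}+0$, and uniqueness of division over $A/\mathfrak{a}$ gives $\bar\rho=0$ and $\bar b=\bar u^{-1}$. So the constant term of $b$ is a unit, $b$ is a unit, and $q=t^m-\rho=gb$ has the required properties. If $g=q'u'$ with $q'$ monic of degree $m$ and $u'$ a unit, then $t^m=gu'^{-1}+(t^m-q')$ is a division of $t^m$ by $g$, so $q'=q$.
\end{proof}

Let $q\in A[t]$ be monic of degree $m$ with $q\equiv t^m\bmod\mathfrak{a}$. The lemma applies to $g=t^aq^n$ and shows that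
\begin{equation}\label{eq:polyseries}
A[t]/(t^aq^n)\longrightarrow A[[t]]/(t^aq^n)
\end{equation}
is an isomorphism, both sides being free over $A$ on $1,t,\dots,t^{a+nm-1}$. We identify the two rings.

Recall that a valuation ring is a domain $V$ such that $\phi\in V$ or $\phi^{-1}\in V$ for each nonzero $\phi$ in its fraction field. Its ideals form a chain, and its localizations at primes and quotients by primes are valuation rings. Every local domain $D$ is \emph{dominated} by a valuation ring $V_0$ of its fraction field, which means $D\subset V_0$ and $\mathfrak{m}_{V_0}\cap D=\mathfrak{m}_D$. A valuation ring has \emph{rank one} if it has exactly two primes; it is then the ring $\{v\ge0\}$ of a nontrivial valuation $v$ with values in $\mathbb{R}$.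

\begin{lemma}\label{lem:valuation}
Let $D$ be a local domain of dimension one. There is a valuation ring $V\supset D$ of rank one that dominates $D$ and is $\pi V$-adically complete for every nonzero $\pi\in\mathfrak{m}_V$.
\end{lemma}

\begin{proof}
Let $V_0$ be a valuation ring dominating $D$ and let $0\ne b\in\mathfrak{m}_D$. Let $\mathfrak{q}'$ be the intersection of the primes of $V_0$ that contain $b$, and $\mathfrak{q}$ the union of those that do not. Both families are nonempty chains, so $\mathfrak{q}'$ and $\mathfrak{q}$ are primes; $b\in\mathfrak{q}'\setminus\mathfrak{q}$ gives $\mathfrak{q}\subsetneq\mathfrak{q}'$; and every prime of $V_0$ either contains $\mathfrak{q}'$ or is contained in $\mathfrak{q}$. So $V_1=(V_0)_{\mathfrak{q}'}/\mathfrak{q}(V_0)_{\mathfrak{q}'}$ has rank one. The only primes of $D$ are $0$ and $\mathfrak{m}_D$. Since $\mathfrak{q}'\cap D$ contains $b$, it is $\mathfrak{m}_D$; since $\mathfrak{q}\cap D$ does not, it is $0$. Hence $V_1$ contains and dominates $D$.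

Let $v$ be the real valuation of $V_1$, let $K$ be the completion of the fraction field of $V_1$ for $v$, and let $V=\{v\ge0\}\subset K$. Then $V$ has rank one and dominates $V_1$. For $0\ne\pi\in\mathfrak{m}_V$ we have $\pi^nV=\{v\ge nv(\pi)\}$ and $nv(\pi)\to\infty$, so the $\pi$-adic topology on $V$ is the valuation topology, for which $V$ is separated and complete.
\end{proof}

Rank one is essential here: if a valuation ring has a nonzero prime $\mathfrak{q}$ not containing $\pi$, then $\mathfrak{q}\subset\bigcap_n\pi^nV$, and $V$ is not $\pi$-adically separated. This is why we shall compare \emph{adjacent} primes, that is, primes $Q\subsetneq Q'$ with no prime strictly between them.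

\section{The quadric cone}\label{sec:cone}

Let $X\subset\mathbb{A}^3$ be the cone $x_1y=x_2^2$, whose only singular point is the origin. The derivative of the equation with respect to $y$ is $x_1$, so we sort arcs by the order of $x_1$. Let $L_0\subset X_\infty$ be the open set where $x_1^{(0)}$ is invertible. There $y=x_2^2/x_1$ is determined by $x_1,x_2$, so
\[
L_0=\operatorname{Spec}k\bigl[x_1^{(i)},x_2^{(i)}:i\ge0\bigr]\bigl[1/x_1^{(0)}\bigr].
\]
Let $Q_0$ be its generic point. Let $L_1$ be the locus where $x_1^{(0)}=0$ and $x_1^{(1)}$ is invertible. There the coefficient of $t^0$ in $x_1y-x_2^2$ gives $(x_2^{(0)})^2=0$, and the coefficient of $t^{i+1}$ determines $y^{(i)}$ from the earlier data. So $L_1$ is irreducible, and at its generic point $P$ we have $x_1^{(0)}=x_2^{(0)}=0$ while the $x_1^{(i)},x_2^{(i)}$ with $i\ge1$ are algebraically independent. The point $P$ is stable, since $x_1(\gamma_P)\ne0$ and $Z(P)\cap D(x_1^{(1)})=V(x_1^{(0)})\cap D(x_1^{(1)})$. Let $R=\mathcal{O}_{X_\infty,P}$.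

\subsection*{The completion}
Let $A$ be $\mathfrak{a}$-adically complete, and consider arcs over $A$ with $x_1^{(0)}\in\mathfrak{a}$ and $x_1^{(1)}\in A^*$. By Lemma~\ref{lem:weierstrass} we can write uniquely
\begin{equation}\label{eq:cone}
x_1=(t-c)\,u,\qquad x_2=b+(t-c)\,w,\qquad c\in\mathfrak{a},\ b\in A,\ u\in A[[t]]^*,\ w\in A[[t]].
\end{equation}
The remainder of $x_2^2$ on division by $t-c$ is $b^2$. So a series $y$ with $x_1y=x_2^2$ exists if and only if $b^2=0$, and it is unique because $x_1$ is a nonzerodivisor. The arcs in question are therefore the tuples $(c,b,u,w)$ with $b^2=0$: one equation, and a free tail. Apply this to local rings $A$ with nilpotent maximal ideal $\mathfrak{a}$. Local homomorphisms $R\to A$ correspond, naturally in $A$, to local homomorphisms $T\to A$, where $T$ is the localization of $k[c,b,u^{(i)},w^{(i)}]/(b^2)$ at the prime $(c,b)$. Hence $R/\mathfrak{m}^n\cong T/\mathfrak{m}_T^n$ for all $n$, and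
\[
\widehat{R}\cong K_0[[c,b]]/(b^2),\qquad K_0=k\bigl(u^{(i)},w^{(i)}:i\ge0\bigr),
\]
has dimension one. By Lemma~\ref{lem:completion}(c), $\dim R\ge1$.

\subsection*{The primes of $R$}
We show that $\operatorname{Spec}R=\{Q_0,P\}$, so that $\dim R=1$. A generization of $P$ lies in $D(x_1^{(1)})$, hence in $L_0$ or in $L_1$, and in the second case it equals $P$. So the primes $Q\ne P$ of $R$ are those that do not contain $x_1^{(0)}$, and by Zorn's lemma each is contained in a maximal such prime $Q_1$, which is adjacent to $P$. It suffices to show $Q_1=Q_0$, for every point of $L_0$ contains the prime $Q_0$, and then $Q_0\subset Q\subset Q_1=Q_0$.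

Apply Lemma~\ref{lem:valuation} to $D=R/Q_1$. The map $R\to V$ is an arc over $V$ that induces $Q_1$ over the fraction field $K$ and $P$ over the residue field $F$. With $\pi=x_1^{(0)}\ne0$ and $\mathfrak{a}=\pi V$ we have \eqref{eq:cone} over $V$. Here $c\ne0$ because $x_1^{(0)}=-cu^{(0)}$, and $b=0$ because $b^2=0$ in a domain. The residues of $u^{(i)},w^{(i)}$ in $F$ are the values of $x_1^{(i+1)},x_2^{(i+1)}$ at $P$, which are algebraically independent over $k$. It follows that $c,u^{(i)},w^{(i)}$ are algebraically independent in $K$: in a nonzero polynomial $\sum_{j\ge j_0}c^jG_j(u,w)$ with $G_{j_0}\ne0$, the value $G_{j_0}(u,w)$ is a unit of $V$, so the sum is $c^{j_0}$ times a unit. The relations $x_1^{(0)}=-cu^{(0)}$ and $x_1^{(i)}=u^{(i-1)}-cu^{(i)}$, and the same relations between $x_2$ and $w$, can be solved for $u^{(i)},w^{(i)}$ since $c\ne0$. Hence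
\[
k\bigl(c,\,x_1^{(i)},x_2^{(i)}:i<n\bigr)=k\bigl(c,\,u^{(i)},w^{(i)}:i<n\bigr)
\]
has transcendence degree $2n+1$, and the $2n$ elements $x_1^{(i)},x_2^{(i)}$ with $i<n$ are algebraically independent. As this holds for all $n$, we get $Q_1=Q_0$.

The arc of $P$ passes through the vertex at $t=0$. In the family over $V$ the root of $x_1$ moves to $t=c\ne0$, and the equation of the model, $b^2=0$, moves with it: it constrains the value of $x_2$ at $t=c$ and puts no condition on the jets at $t=0$, which are what determines $Q_1$. In general only some of the roots move away, and the model splits into a part at $t=0$ and a part at the other roots.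

\section{Finite-type models for arcs on a complete intersection}\label{sec:models}

Let $B=k[x_1,\dots,x_d,y_1,\dots,y_r]$ and $f=(f_1,\dots,f_r)\in B^r$. Put
\[
X'=\operatorname{Spec}B/(f),\qquad J=(\partial f_i/\partial y_j),\qquad\Delta=\det J,
\]
and let $J^*$ be the adjugate matrix, so that $JJ^*=J^*J=\Delta\cdot\mathrm{Id}$. (For $r=1$, $J=\Delta$ and $J^*=1$; for $r=0$, $\Delta=1$.) Let $\Gamma=\mathcal{O}(X'_\infty)$. It is generated by the coordinates of the vectors $x^{(i)},y^{(i)}$, and we let $\Gamma_n\subset\Gamma$ be the Noetherian subalgebra generated by those with $i<n$.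

On the cone we could solve for $y$ by a division. In general we must use Newton's method, and we ask how much of $y$ has to be known in advance. Let $r=1$ and let $(x,\tilde y)$ be an approximate solution with $\Delta(x,\tilde y)=qv$, where $v$ is a unit. Taylor's formula gives
\[
f(x,\tilde y+tqz)=f(x,\tilde y)+tq^2vz+t^2q^2H(z).
\]
If $f(x,\tilde y)$ is divisible by $tq^2$, we can divide by $tq^2$, and what remains is a fixed-point equation for $z$ that is contracting because of the spare factor $t$. So the data to retain are $q$, the class of $y$ modulo $tq$ and the class of $x$ modulo $tq^2$. For $r>1$ we first multiply by $J^*$ to make the linear term diagonal, and the condition becomes $J^*f\equiv0\bmod tq^2$. It is not obvious that this makes sense when $y$ is known only modulo $tq$; the next lemma says that it does.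

\begin{lemma}\label{lem:lifts}
Let $\Lambda$ be a $k$-algebra, $s,q\in\Lambda$, and $(x,y),(x',y')\in\Lambda^d\times\Lambda^r$ with $x'\equiv x\bmod sq^2$ and $y'\equiv y\bmod sq$. If $\Delta(x,y)$ and the entries of $f(x,y)$ are divisible by $q$, then $(J^*f)(x',y')\equiv(J^*f)(x,y)\bmod sq^2$.
\end{lemma}

\begin{proof}
Write $y'=y+sqz$ and let $f,J,J^*,\Delta$ denote values at $(x,y)$. By Taylor's formula $f(x',y')\equiv f(x,y')\equiv f+sqJz\bmod sq^2$, and $J^*(x',y')=J^*+sqM$ for some matrix $M$ over $\Lambda$. Multiplying, $(J^*f)(x',y')\equiv J^*f+sq\Delta z+sqMf+s^2q^2MJz$ modulo $sq^2$, and the last three terms are divisible by $sq^2$.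
\end{proof}

\begin{definition}\label{def:model}
Let $m\ge0$ and $a\ge1$. For a $k$-algebra $A$, let $\mathcal{M}^m_a(A)$ be the set of triples $(q,x,y)$ with $q\in A[t]$ monic of degree $m$, $x\in(A[t]/t^aq^2)^d$ and $y\in(A[t]/tq)^r$, such that
\begin{enumerate}
\item[(M1)] $\Delta(x,y)\equiv qu_0\bmod tq$ for some $u_0\in A^*$;
\item[(M2)] $f(x,y)\equiv0\bmod tq$;
\item[(M3)] $J^*(x,y)f(x,y)\equiv0\bmod tq^2$.
\end{enumerate}
\end{definition}

Conditions (M1) and (M2) involve only classes modulo $tq$. They make $\Delta$ and $f$ divisible by $q$, so by Lemma~\ref{lem:lifts} with $s=t$ condition (M3) may be tested on any lifts of $x,y$ to $A[t]$; this is the role of (M2). In the situation of \eqref{eq:polyseries} it may also be tested on any lifts to $A[[t]]$.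

The functor $\mathcal{M}^m_a$ is an affine $k$-scheme of finite type. Indeed, represent $x$ and $y$ by polynomials of degree less than $a+2m$ and $1+m$, and take their coefficients and those of $q$ as coordinates. Remainders modulo a monic polynomial have coefficients that are polynomials in these coordinates. Conditions (M2) and (M3) say that certain remainders vanish, and (M1) says that the remainder $\rho$ of $\Delta(x,y)$ modulo $tq$, with coefficient $\rho_m$ at $t^m$, satisfies $\rho=\rho_mq$ with $\rho_m$ invertible.

The conditions involve $x$ only modulo $tq^2$; the index $a$ records how many further coefficients of $x$ we keep. A class in $(A[t]/t^{a+1}q^2)^d$ is uniquely $x_a+t^aq^2\xi_a$ with $\deg x_a<a+2m$ and $\xi_a\in A^d$, so $\mathcal{M}^m_{a+1}=\mathcal{M}^m_a\times\mathbb{A}^d$. Put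
\[
\mathcal{M}^m_\infty=\varprojlim_a\mathcal{M}^m_a=\mathcal{M}^m_a\times\operatorname{Spec}k[\xi_j:j\ge a],
\]
where $k[\xi_j:j\ge a]$ is the polynomial ring in the coordinates of the vectors $\xi_j$. An $A$-point of $\mathcal{M}^m_\infty$ is a tuple $(q,\bar x,\bar y,\xi)$ with $(q,\bar x,\bar y)\in\mathcal{M}^m_1(A)$ and $\xi=\sum_{j\ge1}\xi_jt^{j-1}\in A[[t]]^d$. For $1\le a\le\infty$ let $\mathcal{L}^m_a\subset\mathcal{M}^m_a$ be the closed subscheme defined by $q=t^m$.

\begin{proposition}\label{prop:bijection}
Let $A$ be an $\mathfrak{a}$-adically complete $k$-algebra. The arcs $\gamma=(x,y)\in X'(A[[t]])$ with $\Delta^{(i)}(\gamma)\in\mathfrak{a}$ for $i<m$ and $\Delta^{(m)}(\gamma)\in A^*$ are in bijection with the points of $\mathcal{M}^m_\infty(A)$ with $q\equiv t^m\bmod\mathfrak{a}$. The bijection sends $\gamma$ to the system $(q,\ x\bmod t^aq^2,\ y\bmod tq)_{a\ge1}$, where $q$ is the monic polynomial of degree $m$ such that $\Delta(\gamma)$ is $q$ times a unit, and classes are taken through \eqref{eq:polyseries}. It is compatible with homomorphisms $A\to A'$ that map $\mathfrak{a}$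 into $\mathfrak{a}'$.
\end{proposition}

\begin{proof}
Given $\gamma$, Lemma~\ref{lem:weierstrass} gives $\Delta(\gamma)=qv$ with $v$ a unit. Then $\Delta(\gamma)\equiv qv(0)\bmod tq$, which is (M1), and $f(\gamma)=0$ gives (M2) and (M3). A homomorphism $A\to A'$, applied to coefficients, preserves the factorization $qv$ and divisions with remainder, which are unique; this is the compatibility.

Conversely, let $(q,\bar x,\bar y,\xi)$ be given with $q\equiv t^m\bmod\mathfrak{a}$, and let $\bar x,\bar y$ also denote the representatives of degree less than $1+2m$ and $1+m$. An arc that maps to this point must have $x=\bar x+tq^2\xi$, by uniqueness of division by $t^aq^2$ for all $a$, and $y=\bar y+tqz$ for some $z\in A[[t]]^r$. We claim that exactly one $z$ gives $f(x,y)=0$. Evaluate $J,J^*$ at $(x,\bar y)$. By (M1), $\Delta(x,\bar y)=qv$ with $v(0)=u_0$, so $v$ is a unit. By (M3) and Lemma~\ref{lem:lifts}, $J^*f(x,\bar y)=tq^2c$ with $c\in A[[t]]^r$. Taylor's formula gives $f(x,\bar y+tqz)=f(x,\bar y)+tqJz+t^2q^2H(z)$, where $H$ is a polynomial map with coefficients in $A[[t]]$. Therefore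
\[
J^*f(x,\bar y+tqz)=tq^2\bigl(c+vz+tJ^*H(z)\bigr).
\]
The matrix $J^*$ acts injectively, because $JJ^*=qv$ is a nonzerodivisor, and $tq^2$ is a nonzerodivisor. So $f(x,y)=0$ if and only if $z=\Phi(z)$, where $\Phi(z)=-v^{-1}(c+tJ^*H(z))$. If $z\equiv z'\bmod t^n$ then $\Phi(z)\equiv\Phi(z')\bmod t^{n+1}$, so $\Phi$ has exactly one fixed point in $A[[t]]^r$.

For the arc $\gamma=(x,y)$ so obtained, $\Delta(\gamma)\equiv\Delta(\bar x,\bar y)\equiv qu_0\bmod tq$, so $\Delta(\gamma)$ is $q$ times a unit. As $q\equiv t^m\bmod\mathfrak{a}$, the arc $\gamma$ satisfies the conditions on $\Delta^{(i)}$, its Weierstrass polynomial is $q$ by uniqueness, and it maps to the given point.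
\end{proof}

\subsection*{Strata, the invariant $\delta_a$, and generic tails}
For $Q\in X'_\infty$ let $\nu(Q)=\operatorname{ord}_t\Delta(\gamma_Q)$. Let
\[
L_m=\operatorname{Spec}\Gamma\bigl[1/\Delta^{(m)}\bigr]\big/\bigl(\Delta^{(0)},\dots,\Delta^{(m-1)}\bigr),
\]
a locally closed subscheme of $X'_\infty$ whose points are the $Q$ with $\nu(Q)=m$. Proposition~\ref{prop:bijection} with $\mathfrak{a}=0$ and $A$ arbitrary gives an isomorphism
\begin{equation}\label{eq:stratum}
L_m\cong\mathcal{L}^m_\infty=\mathcal{L}^m_a\times\operatorname{Spec}k[\xi_j:j\ge a].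
\end{equation}
Since $q=t^m$ here, the isomorphism is truncation of power series: $\xi_j=x^{(2m+j)}$, and $\mathcal{O}(\mathcal{L}^m_a)$ is the subalgebra of $\mathcal{O}(L_m)$ generated by the $x^{(i)}$ with $i<a+2m$, the $y^{(i)}$ with $i\le m$, and $1/\Delta^{(m)}$.

For $Q\in L_m$ let $p_a(Q)\in\mathcal{L}^m_a\subset\mathcal{M}^m_a$ be its image, and put
\[
\delta_a(Q)=\dim\mathcal{O}_{\mathcal{M}^m_a,\,p_a(Q)}.
\]
The local ring is taken in $\mathcal{M}^m_a$, not in $\mathcal{L}^m_a$, so that it includes the deformations that move the roots of $q$. The residue field of $p_a(Q)$ is the subfield $k(x^{(i)}_{i<a+2m},\,y^{(i)}_{i\le m})$ of $\kappa(Q)$.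

\begin{definition}\label{def:tail}
A point $Q\in L_m$ has \emph{generic tail from $a$} if it is the generic point of the fiber $\operatorname{Spec}\kappa(p_a(Q))[\xi_j:j\ge a]$ of $L_m\to\mathcal{L}^m_a$ over $p_a(Q)$; equivalently, if the coordinates of the $x^{(i)}$ with $i\ge a+2m$ are algebraically independent over $\kappa(p_a(Q))$ in $\kappa(Q)$. It then has generic tail from every $a'\ge a$. It has \emph{generic tail} if this holds for some $a$.
\end{definition}

\begin{example}\label{ex:conemodel}
For the cone, $f=x_1y-x_2^2$ and $\Delta=x_1$. On $\mathcal{M}^1_a$ put $q=t-c$. Condition (M1) says $x_1=qu$ with $u\in A[t]/t^aq$ and $u(0)\in A^*$. Write $x_2=b+qw$ with $b\in A$ and $w\in A[t]/t^aq$. Condition (M3), which implies (M2), reads $b^2=0$ modulo $q$, and after division by $q$ it reads $uy\equiv2bw+qw^2\bmod tq$. On the open set where $u(c)$ is also invertible, which contains $\mathcal{L}^1_a$, the class $u$ is a unit modulo $tq$ and $y$ is determined. There $\mathcal{M}^1_a$ is open in $\operatorname{Spec}k[c,b,u,w]/(b^2)$. The point $P$ of Section~\ref{sec:cone} has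 generic tail from $1$, $p_a(P)$ is the prime $(c,b)$, and $\delta_a(P)=1$.
\end{example}

\begin{lemma}\label{lem:closure}
If $Q\in L_m$ has generic tail from $a$, then for $n\ge a+2m$ the closure of $Q$ in $L_m$ is $L_m\cap V(Q\cap\Gamma_n)$.
\end{lemma}

\begin{proof}
Let $\mathfrak{p}\subset\mathcal{O}(\mathcal{L}^m_a)$ be the prime of $p_a(Q)$. By \eqref{eq:stratum} and the hypothesis, the prime of $Q$ in $\mathcal{O}(L_m)$ is generated by $\mathfrak{p}$. Since $n\ge a+2m\ge m+1$, we have $\Delta^{(m)}\in\Gamma_n$, and each element of $\mathfrak{p}$, multiplied by a power of the unit $\Delta^{(m)}$, is the restriction of an element of $\Gamma_n$, which lies in $Q$. So $L_m\cap V(Q\cap\Gamma_n)$ is contained in the closure of $Q$, and the reverse inclusion holds because $V(Q\cap\Gamma_n)$ is closed and contains $Q$.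
\end{proof}

\section{Charts, and stability as a generic tail}\label{sec:charts}

We now pass from $X$ to a complete intersection $X'$. It may have components that $X$ lacks, but we shall see that arcs near $P$ cannot enter them.

\begin{definition}\label{def:chart}
Let $Y\subset\mathbb{A}^N_k$ be a closed reduced subscheme and $P\in Y_\infty$. A \emph{chart of $Y$ at $P$} consists of a naming $x_1,\dots,x_d,y_1,\dots,y_r$ of the coordinates of $\mathbb{A}^N$, elements $f_1,\dots,f_r\in I(Y)$, and $h\in B=k[x,y]$ with $h\,I(Y)\subset(f)$, such that $\Delta(\gamma_P)\ne0$ and $h(\gamma_P)\ne0$. We use the notation of Section~\ref{sec:models} for $f$, and we put $e=\nu(P)$, $j=\operatorname{ord}_th(\gamma_P)$,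
\[
R=\mathcal{O}_{Y_\infty,P},\qquad R'=\mathcal{O}_{X'_\infty,P}=\Gamma_P.
\]
\end{definition}

Here $Y_\infty$ is a closed subscheme of $X'_\infty$, and $P\in L_e$. We regard primes of $R'$ as primes of $\Gamma$ contained in $P$.

\begin{lemma}\label{lem:chartexists}
A chart of $Y$ at $P$ exists if and only if $Y$ is regular at $\eta_P$; then $Y$ is smooth of relative dimension $d$ over $k$ at $\eta_P$. A chart of $Y$ at $P$ is also a chart at every generization $Q$ of $P$ in $Y_\infty$. Every $Q\in\operatorname{Spec}R'$ has $\nu(Q)\le e$.
\end{lemma}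

\begin{proof}
A polynomial $b$ vanishes at $\eta=\eta_P$ if and only if $b(\gamma_P)=0$. Given a chart, $Y$ and $X'$ coincide on $D(h)\ni\eta$, and $X'$ is smooth of relative dimension $d$ on $D(\Delta)\ni\eta$ by the Jacobian criterion \cite[\S2.2, Prop.~7]{BLR}. Conversely, let $Y$ be regular at $\eta$. As $k$ is perfect, $Y$ is smooth at $\eta$, say of relative dimension $d$. By the same criterion there are $f_1,\dots,f_r\in I(Y)$, $r=N-d$, that generate $I(Y)$ at $\eta$ and have an $r\times r$ Jacobian minor that is nonzero at $\eta$. Name the coordinates so that this minor is $\Delta$. The finitely generated module $I(Y)/(f)$ vanishes at $\eta$, so it is killed by some $h$ with $h(\eta)\ne0$. The last two statements hold because $\Delta^{(e)},h^{(j)}\notin P$, hence $\Delta^{(e)},h^{(j)}\notin Q$ for $Q\subset P$.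
\end{proof}

\begin{remark}
This is the only use of perfectness. If $k$ has characteristic $p$ and $\lambda\in k$ is not a $p$-th power, then $Y=V(y^p-\lambda)\subset\mathbb{A}^1$ is the spectrum of a field $k'$, and $\mathcal{O}(Y_\infty)=k'[y^{(1)},y^{(2)},\dots]/((y^{(i)})^p:i\ge1)$. Its unique point satisfies (i) and (ii), but $\mathfrak{m}/\mathfrak{m}^2$ is infinite-dimensional, so the completion is not Noetherian and no model of finite type computes it.
\end{remark}

\begin{lemma}\label{lem:XtoXprime}
Fix a chart of $Y$ at $P$.
\begin{enumerate}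
\item[(a)] For every $i$, $Y_\infty\cap D(h^{(i)})=X'_\infty\cap D(h^{(i)})$ as sets. The map $\operatorname{Spec}R\to\operatorname{Spec}R'$ is a homeomorphism.
\item[(b)] The surjection $R'\to R$ induces an isomorphism $\widehat{R'}\cong\widehat{R}$.
\end{enumerate}
\end{lemma}

\begin{proof}
For an arc $\gamma$ on $X'$ and $b\in I(Y)$ we have $h(\gamma)b(\gamma)=0$, since $hb\in(f)$. So $\gamma$ is an arc on $Y$ as soon as $h(\gamma)$ is a nonzerodivisor.

(a) If $Q\in X'_\infty\cap D(h^{(i)})$, then $h(\gamma_Q)$ is a nonzero element of the domain $\kappa(Q)[[t]]$, so $Q\in Y_\infty$. The closed embedding $\operatorname{Spec}R\to\operatorname{Spec}R'$ is onto because every prime of $R'$ lies in $D(h^{(j)})$.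

(b) Let $A=R'/\mathfrak{m}_{R'}^n$ and let $\gamma\in X'(A[[t]])$ be the arc given by $\Gamma\to A$. Then $h^{(i)}(\gamma)\in\mathfrak{m}_A$ for $i<j$ and $h^{(j)}(\gamma)\in A^*$, so $h(\gamma)$ is a nonzerodivisor by Lemma~\ref{lem:weierstrass}, and $\gamma\in Y(A[[t]])$. Thus the kernel of $R'\to R$ lies in $\mathfrak{m}_{R'}^n$, and $R'/\mathfrak{m}_{R'}^n=R/\mathfrak{m}_R^n$ for all $n$.
\end{proof}

Next we translate condition (ii). On a stratum, finitely many equations involve finitely many coefficients and so cannot constrain the tail.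

\begin{lemma}\label{lem:finiteeq}
Fix a chart of $Y$ at $P$. Suppose that $g,\phi_1,\dots,\phi_s\in\mathcal{O}(Y_\infty)$ satisfy $P\in D(g)$ and $Z(P)\cap D(g)=V(\phi_1,\dots,\phi_s)\cap D(g)$ in $Y_\infty$. Then $P$ has generic tail.
\end{lemma}

\begin{proof}
Lift $g,\phi_i$ to $g',\phi_i'\in\Gamma$ and let $W=D(g'h^{(j)}\Delta^{(e)})\subset X'_\infty$, which contains $P$. By Lemma~\ref{lem:XtoXprime}(a), $W\subset Y_\infty$, so $Z(P)\cap W=V(\phi'_1,\dots,\phi'_s)\cap W$. This set lies in $L_e$, because $\Delta^{(0)},\dots,\Delta^{(e-1)}$ vanish on $Z(P)$ and $\Delta^{(e)}$ is invertible on $W$. As $\mathcal{O}(L_e)=\bigcup_a\mathcal{O}(\mathcal{L}^e_a)$, the restrictions of $g',h^{(j)},\phi'_i$ to $L_e$ lie in some $\mathcal{O}(\mathcal{L}^e_a)$, so $Z(P)\cap W$ is a union of fibers of $L_e\to\mathcal{L}^e_a$. Let $P^*$ be the generic point of the fiber through $P$. Then $P^*\in Z(P)$ and $P\in Z(P^*)$, so $P=P^*$.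
\end{proof}

Condition (i) excludes arcs inside the singular locus of a component, but not arcs inside the intersection of two components: the constant arc at the origin of the curve $xy=0$ satisfies (i). It is condition (ii) that excludes these.

\begin{lemma}\label{lem:regular}
Let $P\in X_\infty$ be stable and let $U\subset X$ be an affine open set with $P\in U_\infty$. Then there are $g,\phi_1,\dots,\phi_s\in\mathcal{O}(U_\infty)$ with $P\in D(g)$ and $Z(P)\cap D(g)=V(\phi_1,\dots,\phi_s)\cap D(g)$. The point $\eta_P$ lies on exactly one component of $X$ and is a regular point of $X$.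
\end{lemma}

\begin{proof}
Let $W_0$ be as in (ii), with $Z(P)\cap W_0=V(\psi_1,\dots,\psi_s)$ and $\psi_i\in\mathcal{O}(W_0)$. The nonempty open subset $Z(P)\cap W_0$ of $Z(P)$ contains the generic point $P$. Choose $g\in\mathcal{O}(U_\infty)$ with $P\in D(g)\subset W_0\cap U_\infty$. The restrictions $\psi_i|_{D(g)}$ lie in $\mathcal{O}(U_\infty)_g$, and their numerators $\phi_i$ have the required property.

Number the components so that $\eta=\eta_P\in X^1$. By (i), $P$ is not in the closed set $(\operatorname{Sing}X^1)_\infty$, so $X^1$ is regular at $\eta$. Suppose that $\eta\in X^2$ as well. Embed $U$ in an affine space and take a chart of $Y=X^1\cap U$ at $P$; here $d=\dim X^1$. Since $Z(P)\subset X^1_\infty$, the equality of the first part restricts to $Y_\infty$, and Lemma~\ref{lem:finiteeq} gives $n_0$ such that the coordinates of the $x^{(i)}$, $i\ge n_0$, are algebraically independent in $\kappa(P)$ over $F=k(x^{(i)}:i<n_0)$. The reduced scheme $X^1\cap X^2\cap U$ has dimension less than $d$, so $x_1,\dots,x_d$ are algebraically dependent on each of its components, and the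 product of these relations is a polynomial $0\ne G\in k[x_1,\dots,x_d]$ that vanishes on it. Hence $G(x(\gamma_P))=0$. Put $x_{<n_0}=\sum_{i<n_0}x^{(i)}t^i\in F[t]^d$. The coefficients of the powers of $t$ in $G(x_{<n_0}+t^{n_0}\zeta)$ are polynomials over $F$ in the coefficients of $\zeta$. They vanish at an algebraically independent family, so they are zero. Thus $G$ vanishes on $x_{<n_0}+t^{n_0}F[[t]]^d$, a product of $d$ infinite subsets of the field $F((t))$, which is impossible for $G\ne0$. So $\eta$ lies only on $X^1$. As $X$ is reduced, $X=X^1$ near $\eta$, and $X$ is regular at $\eta$.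
\end{proof}

\begin{proposition}\label{prop:stabletail}
Let $U\subset X$ be an affine open set, embedded in an affine space, let $P\in U_\infty$, and fix a chart of $U$ at $P$. Then $P$ is a stable point of $X_\infty$ if and only if it has generic tail.
\end{proposition}

\begin{proof}
If $P$ is stable, apply Lemmas~\ref{lem:regular} and~\ref{lem:finiteeq} with $Y=U$. Conversely, let $P$ have generic tail. By Lemma~\ref{lem:chartexists}, $\mathcal{O}_{X,\eta_P}$ is regular, hence a domain, so $\eta_P$ lies on a single component $X^i$, which coincides with $X$ near $\eta_P$. Thus $\eta_P$ lies in no $\operatorname{Sing}X^l$, which gives (i). For (ii) take the affine open set $W_0=D(\Delta^{(e)}h^{(j)})\subset U_\infty$, which contains $P$ and is, as a set, open in $X'_\infty$ by Lemma~\ref{lem:XtoXprime}(a). Let $n$ be as in Lemma~\ref{lem:closure}. Then $\Delta^{(i)}\in P\cap\Gamma_n$ for $i<e$, so $V(P\cap\Gamma_n)\cap W_0\subset L_e$, and Lemma~\ref{lem:closure} gives $V(P\cap\Gamma_n)\cap W_0=Z(P)\cap W_0$. The ideal $P\cap\Gamma_n$ of the Noetherian ring $\Gamma_n$ is finitely generated.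
\end{proof}

A count of transcendence degrees shows that generic tails pass to generizations and bounds the length of chains.

\begin{lemma}\label{lem:generizations}
Fix a chart of $Y$ at $P$ and suppose that $P$ has generic tail. Then every $Q\in\operatorname{Spec}R'$ has generic tail, and $\dim R'<\infty$.
\end{lemma}

\begin{proof}
Let $E_n\subset\Gamma$ be the subalgebra generated by the $x^{(i)}$ with $i<n$ and the $y^{(i)}$ with $i\le e$, and let $\tau_n(Q)$ be the transcendence degree over $k$ of the fraction field of $E_n/(Q\cap E_n)$. This is the dimension of the affine domain $E_n/(Q\cap E_n)$. So $Q\subset Q'$ implies $\tau_n(Q)\ge\tau_n(Q')$, with strict inequality if $Q\cap E_n\ne Q'\cap E_n$. Also $\tau_{n+1}(Q)\le\tau_n(Q)+d$, so the sequence $dn-\tau_n(Q)$ is nondecreasing.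

If $P$ has generic tail from $a_0$, then $dn-\tau_n(P)$ has a constant value $C$ for $n\ge a_0+2e$. Let $Q\subset P$ and $m=\nu(Q)\le e$. The nondecreasing integer sequence $dn-\tau_n(Q)$ is bounded by $C$, hence constant for $n\ge n_1$, where we take $n_1>2m$. Then $\tau_{n+1}(Q)=\tau_n(Q)+d$ for $n\ge n_1$, so the coordinates of the $x^{(i)}$, $i\ge n_1$, are algebraically independent over $k(x^{(i)}_{i<n_1},y^{(i)}_{i\le e})$. This field contains $\kappa(p_a(Q))$ for $a=n_1-2m$, so $Q$ has generic tail from $a$.

A prime $Q$ of $R'$ is determined by its trace on $E_\infty=\bigcup_nE_n$. Indeed $\Delta^{(0)},\dots,\Delta^{(e)}\in E_\infty$, so the trace determines $m=\nu(Q)$; and $E_\infty[1/\Delta^{(m)}]\to\mathcal{O}(L_m)$ is surjective by \eqref{eq:stratum}, so points of $L_m$ are determined by their traces. Given a chain $P=Q_0\supsetneq\dots\supsetneq Q_l$, the traces on $E_n$ are therefore distinct for $n$ large, and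
\[
l\le\tau_n(Q_l)-\tau_n(P)\le dn+r(e+1)-\tau_n(P)=r(e+1)+C.\qedhere
\]
\end{proof}

\section{The completion}\label{sec:completion}

\begin{proposition}\label{prop:hat}
Fix a chart of $Y$ at $P$ and suppose that $P$ has generic tail from $a_0$. Then $\widehat{R'}$ is Noetherian and $\dim\widehat{R'}=\delta_a(P)$ for all $a\ge a_0$.
\end{proposition}

\begin{proof}
View $P$ as a point of $\mathcal{M}^e_\infty$ through $L_e\cong\mathcal{L}^e_\infty\subset\mathcal{M}^e_\infty$, and let $T=\mathcal{O}_{\mathcal{M}^e_\infty,P}$. We first show $\widehat{R'}\cong\widehat{T}$. Let $A$ be a local $k$-algebra with $\mathfrak{m}_A^n=0$. Local homomorphisms $R'\to A$ are arcs $\gamma\in X'(A[[t]])$ whose reduction modulo $\mathfrak{m}_A$ induces $P$; these have $\Delta^{(i)}(\gamma)\in\mathfrak{m}_A$ for $i<e$ and $\Delta^{(e)}(\gamma)\in A^*$. Local homomorphisms $T\to A$ are points of $\mathcal{M}^e_\infty(A)$ whose reduction modulo $\mathfrak{m}_A$ has image $P\in\mathcal{L}^e_\infty$; these have $q\equiv t^e\bmod\mathfrak{m}_A$. Proposition~\ref{prop:bijection} for $(A,\mathfrak{m}_A)$, with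 its compatibility for $(A,\mathfrak{m}_A)\to(A/\mathfrak{m}_A,0)$, puts the two sets in bijection, naturally in $A$. On the category of local $k$-algebras with $\mathfrak{m}_A^n=0$ the two functors are represented by $R'/\mathfrak{m}_{R'}^n$ and $T/\mathfrak{m}_T^n$. By Yoneda's lemma these rings are isomorphic, and by naturality the isomorphisms are compatible as $n$ varies.

Now let $a\ge a_0$ and $(O,\mathfrak{n})=\mathcal{O}_{\mathcal{M}^e_a,p_a(P)}$. Since $\mathcal{L}^e_\infty$ is the preimage of $\mathcal{L}^e_a$, the fibers of $\mathcal{M}^e_\infty\to\mathcal{M}^e_a$ and $\mathcal{L}^e_\infty\to\mathcal{L}^e_a$ over $p_a(P)$ coincide, and $P$ is the generic point of this fiber. So $T$ is the localization of $O[\xi_i:i\ge a]$ at the prime generated by $\mathfrak{n}$. Thus $T$ is flat over $O$, and its maximal ideal $\mathfrak{n}T$ is finitely generated; this is where the generic tail is used. By \cite[Tag 05GH]{Stacks}, if $I$ is a finitely generated ideal of a ring $T$ and $T/I$ is Noetherian, then $\varprojlim T/I^n$ is Noetherian. So $\widehat{T}$ is Noetherian, and $\widehat{T}/\widehat{\mathfrak{m}}_T^{\,n}=T/\mathfrak{n}^nT$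 by Lemma~\ref{lem:completion}(b). By flatness $\mathfrak{n}^iT/\mathfrak{n}^{i+1}T=(\mathfrak{n}^i/\mathfrak{n}^{i+1})\otimes_{O/\mathfrak{n}}T/\mathfrak{n}T$, so $T/\mathfrak{n}^nT$ and $O/\mathfrak{n}^n$ have the same length. The Noetherian local rings $\widehat{T}$ and $O$ have the same Hilbert--Samuel function, hence the same dimension $\delta_a(P)$.
\end{proof}

\section{Adjacent primes}\label{sec:adjacent}

The numbers $\delta_a(Q)$ and $\delta_a(Q')$ for primes $Q\subset Q'$ are computed in different schemes when $\nu(Q)<\nu(Q')$, and Proposition~\ref{prop:bijection} gives no map from a neighborhood of $Q'$ in $X'_\infty$ to the model of $Q'$. A complete valuation ring supplies such a map along one curve through $Q$ and $Q'$. The following proposition does not use stability.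

\begin{proposition}\label{prop:adjacent}
Fix a chart of $Y$ at $P$, and let $Q\subsetneq Q'$ be adjacent primes of $R'$. Then $\delta_a(Q')\ge\delta_a(Q)+1$ for all large $a$.
\end{proposition}

\begin{proof}
Let $m=\nu(Q)$ and $m'=\nu(Q')$; both are at most $e$, and $m\le m'$.

\emph{Step 1: a curve in the model of $Q'$.} The ring $D=(R'/Q)_{Q'}$ is a local domain of dimension one. Let $V\supset D$ be as in Lemma~\ref{lem:valuation}, with fraction field $K$ and residue field $F$. The map $\Gamma\to D\to V$ is an arc $\gamma=(x,y)\in X'(V[[t]])$ such that $\gamma_K$ induces $Q$ and $\gamma_F$ induces $Q'$. So $\Delta^{(i)}(\gamma)\in\mathfrak{m}_V$ for $i<m'$ and $\Delta^{(m')}(\gamma)\in V^*$. Choose $0\ne\pi\in\mathfrak{m}_V$ dividing $\Delta^{(i)}(\gamma)$ for all $i<m'$: one of these of least valuation, or any $\pi$ if all vanish. Proposition~\ref{prop:bijection} for $(V,\pi V)$ gives a monic $q\in V[t]$ of degree $m'$ with $\Delta(\gamma)=q\cdot\text{unit}$ in $V[[t]]$, and a morphism $\sigma\colon\operatorname{Spec}V\to\mathcal{M}^{m'}_\infty$. By compatibility with $(V,\pi V)\to(F,0)$,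 the closed point of $\operatorname{Spec}V$ goes to $p_a(Q')$ in $\mathcal{M}^{m'}_a$ for every $a$. Let $p'_a\in\mathcal{M}^{m'}_a$ be the image of the generic point. Then $p_a(Q')$ lies in the closure of $p'_a$.

\emph{Step 2: $p'_a\ne p_a(Q')$ for large $a$.} If the two points differ for one $a$, they differ for all larger $a$, since they are compatible with the projections. Suppose they agree for all $a$. A prime of $\mathcal{O}(\mathcal{M}^{m'}_\infty)=\bigcup_a\mathcal{O}(\mathcal{M}^{m'}_a)$ is determined by its traces, so $\sigma$ sends both points of $\operatorname{Spec}V$ to the same point, which lies in $\mathcal{L}^{m'}_\infty$. Hence the coefficients of $q-t^{m'}$ vanish in $K$, so $q=t^{m'}$ and $\gamma\in L_{m'}(V)$. By compatibility with the identity $(V,0)\to(V,\pi V)$, the morphism $\sigma$ is the composite of $\gamma\colon\operatorname{Spec}V\to L_{m'}$ with the isomorphism $L_{m'}\cong\mathcal{L}^{m'}_\infty$. So $Q=Q'$, a contradiction. For large $a$ we conclude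
\begin{equation}\label{eq:step2}
\delta_a(Q')=\dim\mathcal{O}_{\mathcal{M}^{m'}_a,\,p_a(Q')}\ge\dim\mathcal{O}_{\mathcal{M}^{m'}_a,\,p'_a}+1.
\end{equation}
It remains to prove that $\dim\mathcal{O}_{\mathcal{M}^{m'}_a,p'_a}\ge\delta_a(Q)$ for every $a\ge1$. Since $\Delta(\gamma_K)$ has order $m$ and is $q$ times a unit of $K[[t]]$, we have
\[
q=t^mq_2^\circ\quad\text{in }K[t],\qquad q_2^\circ\text{ monic of degree }l=m'-m,\quad q_2^\circ(0)\ne0 .
\]
We want this factorization in a neighborhood of $p'_a$, which is possible after an \'etale base change.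

\emph{Step 3: factoring $q$.} Let $\mathrm{Pol}_n\cong\mathbb{A}^n$ be the space of monic polynomials of degree $n$. Two monic polynomials over $A$ generate the unit ideal of $A[t]$ if and only if their resultant is a unit of $A$. So the pairs $(q_1,q_2)$ with $tq_1$ and $q_2$ comaximal form an open subscheme $\mathcal{C}\subset\mathrm{Pol}_m\times\mathrm{Pol}_l$. The multiplication $\mathcal{C}\to\mathrm{Pol}_{m'}$ is a morphism of smooth $k$-schemes of dimension $m'$. Its differential at a field-valued point is $(\alpha,\beta)\mapsto\alpha q_2+\beta q_1$ with $\deg\alpha<m$ and $\deg\beta<l$. If $\alpha q_2+\beta q_1=0$, then $q_1$ divides $\alpha$, so $\alpha=0$ and $\beta=0$. Thus the differential is bijective and the multiplication is \'etale. Hence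
\[
\mathcal{E}=\mathcal{M}^{m'}_a\times_{\mathrm{Pol}_{m'}}\mathcal{C}\longrightarrow\mathcal{M}^{m'}_a
\]
is \'etale. An $A$-point of $\mathcal{E}$ is a point $(q,x,y)$ of $\mathcal{M}^{m'}_a(A)$ with a factorization $q=q_1q_2$, $(q_1,q_2)\in\mathcal{C}(A)$.

\emph{Step 4: $\mathcal{E}$ is open in a product.} Let $\mathcal{N}(A)$ be the set of triples $(q_2,\ x_2\bmod q_2^2,\ y_2\bmod q_2)$ with $q_2$ monic of degree $l$ and
\[
\Delta(x_2,y_2)\equiv0,\quad f(x_2,y_2)\equiv0\bmod q_2,\qquad(J^*f)(x_2,y_2)\equiv0\bmod q_2^2 .
\]
The last condition is independent of lifts by Lemma~\ref{lem:lifts} with $s=1$, and $\mathcal{N}$ is a $k$-scheme of finite type by the argument given for $\mathcal{M}^m_a$. We claim that $\mathcal{E}$ is isomorphic to the preimage of $\mathcal{C}$ in $\mathcal{M}^m_a\times_k\mathcal{N}$, by reduction of $(x,y)$.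

Fix $(q_1,q_2)\in\mathcal{C}(A)$ and $q=q_1q_2$. Powers of $tq_1$ and $q_2$ are comaximal, so the Chinese remainder theorem gives
\[
A[t]/t^aq^2=A[t]/t^aq_1^2\times A[t]/q_2^2,\qquad A[t]/tq=A[t]/tq_1\times A[t]/q_2,
\]
and likewise for $tq^2=(tq_1^2)q_2^2$. So data $(x,y)$ for $q$ are the same as a pair of data for $q_1$ and for $q_2$. Choose lifts $x,y$ to $A[t]$; they are lifts of both members of the pair, and we test all conditions on them. Condition (M2) for $q$ is equivalent to $f\equiv0$ modulo $tq_1$ and modulo $q_2$, and (M3) for $q$ is equivalent to $J^*f\equiv0$ modulo $tq_1^2$ and modulo $q_2^2$. It remains to split (M1). Note that $q_2(0)\in A^*$, as $t$ and $q_2$ are comaximal. If $\Delta\equiv qu_0\bmod tq$ with $u_0\in A^*$, then $\Delta\equiv0\bmod q_2$ and $\Delta\equiv q_1\cdot q_2(0)u_0\bmod tq_1$. Conversely, let $\Delta\equiv q_1u_1\bmod tq_1$ with $u_1\in A^*$ and $\Delta\equiv0\bmod q_2$. Then $q_1$ and $q_2$ divide $\Delta$, so $\Delta=q_1q_2u$ with $u\in A[t]$ by comaximality. Canceling the monic polynomial $q_1$ in $q_1q_2u\equiv q_1u_1\bmod tq_1$ gives $q_2(0)u(0)=u_1$.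 So $u(0)\in A^*$, and $\Delta\equiv qu(0)\bmod tq$. This proves the claim. In particular $\mathcal{E}\to\mathcal{M}^m_a$ is flat, being an open immersion followed by a projection over the field $k$.

\emph{Step 5: conclusion.} The $K$-point of $\mathcal{M}^{m'}_a$ given by $\sigma$, with the factorization $(t^m,q_2^\circ)$, is a $K$-point of $\mathcal{E}$. Let $w\in\mathcal{E}$ be its image; it lies over $p'_a$. To find its image in $\mathcal{M}^m_a$, write $x=x_a+t^aq^2x''$ and $y=\bar y+tqy''$ in $V[[t]]$, where $x_a,\bar y$ are the polynomial remainders. In $K[[t]]$ the series $t^aq^2$ and $tq$ are divisible by $t^{a+2m}$ and $t^{1+m}$, so $x_a\equiv x\bmod t^{a+2m}$ and $\bar y\equiv y\bmod t^{1+m}$. The image of our $K$-point is therefore $(t^m,\ x\bmod t^{a+2m},\ y\bmod t^{1+m})$, the point attached to $\gamma_K\in L_m(K)$ by \eqref{eq:stratum}. So $w$ maps to $p_a(Q)$. The dimension formula for the \'etale map $\mathcal{E}\to\mathcal{M}^{m'}_a$, whose fibers have dimension zero, and for the flat map $\mathcal{E}\to\mathcal{M}^m_a$ gives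
\[
\dim\mathcal{O}_{\mathcal{M}^{m'}_a,\,p'_a}=\dim\mathcal{O}_{\mathcal{E},w}\ge\dim\mathcal{O}_{\mathcal{M}^m_a,\,p_a(Q)}=\delta_a(Q).
\]
With \eqref{eq:step2} this proves the proposition.
\end{proof}

\begin{proposition}\label{prop:equality}
Fix a chart of $Y$ at $P$ and suppose that $P$ has generic tail from $a_0$. Then $\dim R'=\dim\widehat{R'}=\delta_a(P)$ for all $a\ge a_0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:generizations}, $n=\dim R'$ is finite, so there is a chain $P=Q_0\supsetneq\dots\supsetneq Q_n$ of maximal length, in which consecutive primes are adjacent. For one large $a\ge a_0$, Proposition~\ref{prop:adjacent} applies to all $n$ pairs and gives $\delta_a(P)\ge n+\delta_a(Q_n)\ge n$. By Proposition~\ref{prop:hat}, $\dim\widehat{R'}\ge\dim R'$. The reverse inequality is Lemma~\ref{lem:completion}(c).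
\end{proof}

\section{The spectrum is Noetherian; proof of Theorem~\ref{thm:main}}\label{sec:noetherian}

A space is Noetherian if its closed subsets satisfy the descending chain condition; then each closed subset has finitely many irreducible components. The different primes of $R'$ have generic tails from different levels $a$, so $\operatorname{Spec}R'$ is not visibly embedded in one scheme of finite type. The following criterion lets us treat one prime at a time.

\begin{lemma}\label{lem:criterion}
If every prime ideal of a ring is the radical of a finitely generated ideal, then so is every radical ideal, and the spectrum of the ring is a Noetherian space.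
\end{lemma}

\begin{proof}
Let $\Sigma$ be the set of radical ideals that are not radicals of finitely generated ideals, and suppose $\Sigma\ne\emptyset$. The union of a chain $(I_\lambda)$ in $\Sigma$ is radical and lies in $\Sigma$: if it were $\sqrt{(H)}$ with $H$ finite, then $H\subset I_\lambda$ for some $\lambda$ and $I_\lambda=\sqrt{(H)}$. By Zorn's lemma $\Sigma$ has a maximal element $I$. It is proper and not prime, so there are $b,c\notin I$ with $bc\in I$. By maximality, $\sqrt{I+(b)}$ and $\sqrt{I+(c)}$ are radicals of finitely generated ideals $\mathfrak{b}$ and $\mathfrak{c}$. Since $I^2\subset(I+(b))(I+(c))\subset I$, we get $I=\sqrt{I+(b)}\cap\sqrt{I+(c)}=\sqrt{\mathfrak{b}\mathfrak{c}}$, a contradiction. So $\Sigma=\emptyset$. The union of an ascending sequence of radical ideals is then $\sqrt{(H)}$ with $H$ finite, and the sequence is constant from the first member that contains $H$.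
\end{proof}

\begin{proposition}\label{prop:noetherian}
Fix a chart of $Y$ at $P$ and suppose that $P$ has generic tail. Then $\operatorname{Spec}R'$ is a Noetherian space.
\end{proposition}

\begin{proof}
Lemma~\ref{lem:closure} describes the closure of a prime only inside its own stratum, so we argue by descending induction on the order of $\Delta$. Let $F_m=V(\Delta^{(0)},\dots,\Delta^{(m-1)})\subset\operatorname{Spec}R'$. Then $F_0=\operatorname{Spec}R'$, $F_{e+1}=\emptyset$, and $F_m$ is the disjoint union of $F_{m+1}$ and $L_m\cap\operatorname{Spec}R'$. Assume that $F_{m+1}$ is Noetherian; we show that $F_m$ is.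

Let $Q\in F_m$ and $I_n=(Q\cap\Gamma_n)R'$. This ideal is finitely generated because $\Gamma_n$ is Noetherian. The sets $V(I_n)$ decrease, their intersection is $V(Q)$ because $\Gamma=\bigcup_n\Gamma_n$, and they lie in $F_m$ for $n\ge m$. On the Noetherian space $F_{m+1}$ the sequence $V(I_n)\cap F_{m+1}$ stabilizes, necessarily to $V(Q)\cap F_{m+1}$. On $L_m$ there are two cases. If $Q\in F_{m+1}$, then $\Delta^{(m)}\in I_n$ for $n>m$, so $V(I_n)\cap L_m=\emptyset=V(Q)\cap L_m$. If $Q\in L_m$, then $Q$ has generic tail by Lemma~\ref{lem:generizations}, and $V(I_n)\cap L_m=V(Q)\cap L_m$ for large $n$ by Lemma~\ref{lem:closure}. In both cases $V(Q)=V(I_n)$, that is $Q=\sqrt{I_n}$, for large $n$. Lemma~\ref{lem:criterion} applied to $R'/(\Delta^{(0)},\dots,\Delta^{(m-1)})$ shows that $F_m$ is Noetherian.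
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P$ be stable. Choose an affine open $U\subset X$ with $P\in U_\infty$, so that $\mathcal{O}_{X_\infty,P}=\mathcal{O}_{U_\infty,P}=R$. By Lemmas~\ref{lem:regular} and~\ref{lem:chartexists} there is a chart of $U$ at $P$, and by Proposition~\ref{prop:stabletail} the point $P$ has generic tail from some $a_0$. By Lemma~\ref{lem:XtoXprime}, $\operatorname{Spec}R\cong\operatorname{Spec}R'$ and $\widehat{R}\cong\widehat{R'}$. Proposition~\ref{prop:equality} gives
\[
\dim R=\dim\widehat{R}=\dim\mathcal{O}_{\mathcal{M}^e_a,\,p_a(P)}\qquad(a\ge a_0),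
\]
and Proposition~\ref{prop:noetherian} shows that $\operatorname{Spec}R$ is Noetherian.
\end{proof}

\section{Proof of Theorem~\ref{thm:complements}}\label{sec:complements}

\subsection*{Generizations and Krull's height theorem}
Let $P$ be stable, with $U$ and the chart as in the proof of Theorem~\ref{thm:main}, and let $Q$ be a generization of $P$. Then $Q$ lies in the open set $U_\infty$, the chart is also a chart of $U$ at $Q$ (Lemma~\ref{lem:chartexists}), and $Q$ has generic tail (Lemma~\ref{lem:generizations}). So $Q$ is stable by Proposition~\ref{prop:stabletail}, and Theorem~\ref{thm:main} applies to $R_Q=\mathcal{O}_{X_\infty,Q}$.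

Let $Q$ be minimal over $(g_1,\dots,g_i)$. Then $g_1,\dots,g_i$ generate in $R_Q$ an ideal with radical $QR_Q$. The ring $\widehat{R_Q}$ is Noetherian by Proposition~\ref{prop:hat} and Lemma~\ref{lem:XtoXprime}(b) at the point $Q$. Lemma~\ref{lem:completion}(d) gives $\operatorname{ht}Q=\dim R_Q=\dim\widehat{R_Q}\le i$.

With $Q=\mathfrak{m}$ this shows that an ideal of $R$ with radical $\mathfrak{m}$ needs at least $n=\dim R$ generators. It remains to find $g_1,\dots,g_n\in\mathfrak{m}$ with $V(g_1,\dots,g_n)=\{\mathfrak{m}\}$. Suppose $g_1,\dots,g_i$ are chosen so that every prime $\mathfrak{p}\ne\mathfrak{m}$ containing them has height at least $i$ (for $i=0$ this is no condition). As $\operatorname{Spec}R$ is Noetherian, there are finitely many primes minimal over $(g_1,\dots,g_i)$, and by prime avoidance there is $g_{i+1}\in\mathfrak{m}$ outside those that differ from $\mathfrak{m}$. A prime $\mathfrak{p}\ne\mathfrak{m}$ containing $g_1,\dots,g_{i+1}$ contains a prime $\mathfrak{q}$ minimal over $(g_1,\dots,g_i)$. Then $\mathfrak{q}\ne\mathfrak{m}$ has height at least $i$, and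 $g_{i+1}\in\mathfrak{p}\setminus\mathfrak{q}$, so $\operatorname{ht}\mathfrak{p}\ge i+1$. For $i=n$ no prime $\mathfrak{p}\ne\mathfrak{m}$ contains $g_1,\dots,g_n$, since it would give $\operatorname{ht}\mathfrak{m}\ge n+1$. This proves (b).

\subsection*{Points that are not stable}
That $\eta_P$ is a regular point of $X$ for stable $P$ is Lemma~\ref{lem:regular}. Now let $P\in X_\infty$ be any point with $\eta_P$ regular. Choose an affine open $U$ with $P\in U_\infty$ and a chart of $U$ at $P$. If $P$ is stable, both dimensions are finite and equal by Theorem~\ref{thm:main}. So (a) follows from Proposition~\ref{prop:stabletail}, Lemma~\ref{lem:XtoXprime} and the next statement.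

\begin{proposition}\label{prop:infinite}
Fix a chart of $Y$ at $P$. If $P$ does not have generic tail, then $\dim R'=\dim\widehat{R'}=\infty$.
\end{proposition}

\begin{proof}
We find both infinite chains in a quotient of $R'$ that is a localized polynomial ring. The case $d=0$ does not occur, since then the fibers of $L_e\to\mathcal{L}^e_1$ are points. Let $\kappa'=\kappa(p_1(P))$, and let $\zeta_1,\zeta_2,\dots$ be the coordinates of $\xi_1,\xi_2,\dots$, listed in order. Let $\mathfrak{P}\subset\kappa'[\zeta]=\kappa'[\zeta_1,\zeta_2,\dots]$ be the prime of $P$ in the fiber of $L_e\to\mathcal{L}^e_1$ over $p_1(P)$, and $S=\kappa'[\zeta]_{\mathfrak{P}}$. The local ring $S$ of the fiber is a quotient of $\mathcal{O}_{L_e,P}=R'/(\Delta^{(0)},\dots,\Delta^{(e-1)})$, hence of $R'$, and its residue field is $\kappa(P)$. Put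
\[
\mathfrak{P}_n=\mathfrak{P}\cap\kappa'[\zeta_1,\dots,\zeta_n],\qquad S_n=\kappa'[\zeta_1,\dots,\zeta_n]_{\mathfrak{P}_n},\qquad c_n=\dim S_n=n-\operatorname{trdeg}_{\kappa'}\kappa(\mathfrak{P}_n).
\]
Then $S=\bigcup_nS_n$. We have $c_{n+1}=c_n$ if the image of $\zeta_{n+1}$ in $\kappa(P)$ is transcendental over $\kappa(\mathfrak{P}_n)$, and $c_{n+1}=c_n+1$ otherwise. If $c_n$ were constant for $n\ge n_0$, then $P$ would have generic tail from any $a$ with $(a-1)d\ge n_0$, because $\kappa(p_a(P))=\kappa(\mathfrak{P}_{(a-1)d})$. So $c_n\to\infty$.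

\emph{The ring $R'$.} A chain of primes of length $c_n$ in $\kappa'[\zeta_1,\dots,\zeta_n]$ ending at $\mathfrak{P}_n$ extends to a chain of primes of the polynomial ring $\kappa'[\zeta]$, of the same length and contained in $\mathfrak{P}$. So $\dim R'\ge\dim S\ge c_n$ for all $n$.

\emph{The ring $\widehat{R'}$.} If $R'\to S$ has kernel $I$, the kernels $(I+\mathfrak{m}_{R'}^n)/\mathfrak{m}_{R'}^n$ of the maps $R'/\mathfrak{m}_{R'}^n\to S/\mathfrak{m}_S^n$ have surjective transition maps, so $\widehat{R'}\to\widehat{S}$ is surjective. It suffices to show $\dim\widehat{S}=\infty$. As $\widehat{S}$ is not Noetherian, we construct its primes directly.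

Each $S_n$ is a regular local ring, and $S_{n+1}/\mathfrak{P}_nS_{n+1}$ is the localization of $\kappa(\mathfrak{P}_n)[\zeta_{n+1}]$ at a prime, which is zero if $c_{n+1}=c_n$ and is nonzero and principal if $c_{n+1}=c_n+1$. So $c_n$ generators of the maximal ideal of $S_n$, together with $c_{n+1}-c_n$ further elements, generate the maximal ideal of $S_{n+1}$. Starting from $S_0=\kappa'$, we obtain $s_1,s_2,\dots\in S$ such that $s_1,\dots,s_{c_n}$ is a regular system of parameters of $S_n$ for every $n$. Let $S^{(i)}=S/(s_1,\dots,s_i)$. It is the direct limit, over $n$ with $c_n\ge i$, of the regular local rings $S_n/(s_1,\dots,s_i)$ with regular systems of parameters $s_{i+1},\dots,s_{c_n}$. The powers of its maximal ideal are the direct limits of the powers of theirs, and the associated graded ring of a regular local ring is the polynomial ring over the residue field on the classes of the parameters. Hence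
\[
\operatorname{gr}S^{(i)}=\varinjlim_n\kappa(\mathfrak{P}_n)[s_{i+1},\dots,s_{c_n}]=\kappa(P)[s_{i+1},s_{i+2},\dots],
\]
a domain. By Lemma~\ref{lem:completion}(a), the ideals $K_n$ of $\widehat{S^{(i)}}$ form a separated multiplicative filtration with associated graded ring $\operatorname{gr}S^{(i)}$. Two nonzero elements have nonzero leading forms, whose product is nonzero, so $\widehat{S^{(i)}}$ is a domain. Therefore $\mathfrak{q}_i=\ker(\widehat{S}\to\widehat{S^{(i)}})$ is a prime of $\widehat{S}$, and $\mathfrak{q}_i\subset\mathfrak{q}_{i+1}$ because $S\to S^{(i+1)}$ factors through $S^{(i)}$. The element $s_{i+1}$ vanishes in $S^{(i+1)}$ and has nonzero class in degree one of $\operatorname{gr}S^{(i)}$, so it lies in $\mathfrak{q}_{i+1}\setminus\mathfrak{q}_i$. The chain $\mathfrak{q}_0\subsetneq\mathfrak{q}_1\subsetneq\cdots$ is infinite.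
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{https://aif.centre-mersenne.org/item/10.5802/aif.3568.pdf}, doi:10.5802/aif.3568.

\bibitem{BLR}
Bosch, L\"utkebohmert, Raynaud, \emph{N\'eron Models}.

\bibitem{Stacks}
\emph{Stacks Project}.

\end{thebibliography}
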